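# Exposed light cylinders: a self-similar measure with weak separation that breaks the multifractal formalism for $q<0$

## 1. The expected equality $\dim_H K(\alpha)=\tau^*(\alpha)$, tested on Cantor measures

A self-similar measure can be studied at two levels. Point by point, we can ask for the exponent $\alpha$ with $\mu(B(x,r))\approx r^{\alpha}$ and measure the size of the set of points with exponent $\alpha$. Globally, we can fix a small scale $r$ and compute moment sums $\sum_i\mu(B_i)^q$ over disjoint balls of radius $r$. The first guess is that the moment sums know everything: if $\alpha$ is a slope of the exponent of the moment sums, then the level set at $\alpha$ has the dimension that the Legendre transform predicts. We set this up, and then test it.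

**Setting.** Let $S_i(x)=\rho_iR_ix+b_i$, $i=1,\dots,m$, be contractive similitudes of $\mathbb R^d$ ($0<\rho_i<1$, $R_i$ orthogonal). The attractor $K$ is the unique nonempty compact set with $K=\bigcup_iS_i(K)$. Given a probability vector with all $p_i>0$, the self-similar measure $\mu$ is the unique Borel probability measure with $\mu=\sum_ip_i\,\mu\circ S_i^{-1}$; its support is $K$. For a word $w=w_1\cdots w_n$ write $S_w=S_{w_1}\circ\cdots\circ S_{w_n}$, $\rho_w=\rho_{w_1}\cdots\rho_{w_n}$, $p_w=p_{w_1}\cdots p_{w_n}$; for the empty word $\vartheta$, $S_\vartheta=\mathrm{id}$ and $\rho_\vartheta=p_\vartheta=1$. Balls $B(x,r)$ are closed, balls $U(x,r)$ are open.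

**Definition ($L^q$-spectrum).** For $q\in\mathbb R$ let $Z_r(q)=\sup\sum_i\mu(B(x_i,r))^q$, the supremum over all families of disjoint closed balls of radius $r$ with centers in $\operatorname{supp}\mu$, and
$$\tau(q)=\liminf_{r\to0}\frac{\log Z_r(q)}{\log r}.$$

**Definition (multifractal formalism).** For $\alpha\ge0$ let $K(\alpha)$ be the set of $x\in\operatorname{supp}\mu$ with $\lim_{r\to0}\frac{\log\mu(B(x,r))}{\log r}=\alpha$, and let $\tau^*(\alpha)=\inf_{q\in\mathbb R}\{\alpha q-\tau(q)\}$. The formalism holds at $\alpha$ if $\dim_HK(\alpha)=\tau^*(\alpha)$.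

For $q<0$ the sum $Z_r(q)$ is large because of balls of small mass. So negative $q$ looks at the thin parts of $\mu$.

Some facts hold for every self-similar measure, with no separation assumption. (We assume that $K$ is not a single point.)

**Fact 1.** (i) $\tau$ is finite and concave on $\mathbb R$. (ii) If $\tau$ is differentiable at $q$ and $\alpha=\tau'(q)$, then $\tau^*(\alpha)=\alpha q-\tau(q)$. (iii) Always $\tau^*(\alpha)\le-\tau(0)\le d$. (iv) If $q<0$ and $\alpha\ge0$, then $\dim_HK(\alpha)\le\max\{0,\alpha q-\tau(q)\}$ whenever $K(\alpha)\neq\emptyset$.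

*Proof.* (i) For a fixed $r<1$ and a fixed family of balls, $q\mapsto\log\sum_i\exp(q\log\mu(B_i))$ is convex. A supremum of convex functions is convex, and dividing by $\log r<0$ makes it concave. Then $\tau=\lim_{r_0\to0}\inf_{r<r_0}\frac{\log Z_r}{\log r}$ is a limit of infima of concave functions, hence concave. For finiteness, a disjoint family has at most $Cr^{-d}$ members, because the centers lie in a bounded set. Moreover there are $c,s>0$ with $\mu(B(x,r))\ge cr^s$ for $x\in K$ and small $r$. Indeed, put $t=r/\operatorname{diam}K<1$ and, following an address of $x$, choose a word $w$ of length $n$ with $x\in S_w(K)$ and $\rho_w\le t<\rho_{w_1\cdots w_{n-1}}$. Then $S_w(K)\subset B(x,r)$, so iterating the self-similarity relation gives $\mu(B(x,r))\ge p_w\ge(\min p_i)^n$; and $t<(\max\rho_i)^{n-1}$ bounds $n$ by $1+\log(1/t)/\log(1/\max\rho_i)$. So $Z_r(q)$ lies between two powers of $r$, up to constants.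

(ii) The function $q'\mapsto\alpha q'-\tau(q')$ is convex and has derivative $0$ at $q'=q$, so it attains its minimum there.

(iii) Take $q=0$ in the infimum. Since $Z_r(0)\le Cr^{-d}$, we have $\tau(0)\ge-d$.

(iv) Let $\varepsilon>0$ and let $K_M$ be the set of $x\in\operatorname{supp}\mu$ with $\mu(B(x,r))\le r^{\alpha-\varepsilon}$ for all $0<r<1/M$. Then $K(\alpha)\subset\bigcup_MK_M$. Fix $M$, let $r$ be small, and take a maximal family of disjoint balls of radius $r$ with centers in $K_M$; say it has $P$ members. Because $q<0$, each member contributes at least $r^{q(\alpha-\varepsilon)}$ to the moment sum, and $Z_r(q)\le r^{\tau(q)-\varepsilon}$ for small $r$ by definition of $\tau$. Hence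
$$P\le r^{-(\alpha q-\tau(q)+\varepsilon(1-q))}.$$
By maximality the $P$ balls of twice the radius cover $K_M$. So $\dim_HK_M\le\max\{0,\alpha q-\tau(q)+\varepsilon(1-q)\}$ if $K_M\ne\emptyset$. Take the union over $M$ and let $\varepsilon\to0$. $\square$

By (ii) and (iv), if $q<0$, $\alpha=\tau'(q)$ and $\tau^*(\alpha)\geq 0$, only the lower bound $\dim_HK(\alpha)\ge\tau^*(\alpha)$ can be in doubt. We test it by hand.

**Example 1 (Cantor measures).** Let $S_0(x)=x/3$, $S_1(x)=(x+2)/3$ with weights $p_0,p_1$. The intervals $S_w([0,1])$, $|w|=n$, have length $3^{-n}$ and mutual gaps at least $3^{-n}$. Let $x\in K$ have address $x_1x_2\cdots$, let $x|n=x_1\cdots x_n$, and let $3^{-n-1}\le r<3^{-n}$. Then $B(x,r)$ contains the level-$(n+1)$ piece of $x$ and meets no level-$n$ piece other than its own, so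
$$p_{x|n+1}\le\mu(B(x,r))\le p_{x|n}.\tag{1}$$
Let $q<0$ and $X=p_0^q+p_1^q$. Two centers in the same level-$(n+1)$ piece are at distance at most $r$, so their balls intersect; hence $Z_r(q)\le\sum_{|w|=n+1}p_w^q=X^{n+1}$. The left endpoints of the level-$n$ intervals are at mutual distance at least $2\cdot3^{-n}>2r$; hence $Z_r(q)\ge X^n$. So $\tau(q)=-\log X/\log3$.

Put $\pi_i=p_i^q/X$. Then $\alpha=\tau'(q)=\sum_i\pi_i\log(1/p_i)/\log3$. Let $\nu$ be the self-similar measure with weights $\pi_i$. By the strong law of large numbers, for $\nu$-a.e. $x$ we have $\frac1n\log p_{x|n}\to\sum_i\pi_i\log p_i$ and $\frac1n\log\pi_{x|n}\to\sum_i\pi_i\log\pi_i$. By (1), $\nu$-a.e. $x$ lies in $K(\alpha)$. By (1) for $\nu$, the local dimension of $\nu$ is $\nu$-a.e. equal to $-\sum\pi_i\log\pi_i/\log3$, so the mass distribution principle gives $\dim_HK(\alpha)\ge-\sum\pi_i\log\pi_i/\log3$. Since $\log\pi_i=q\log p_i-\log X$, the right side equals $\alpha q-\tau(q)=\tau^*(\alpha)$. With Fact 1(iv), equality holds. For $p_0=p_1=\frac12$ this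 says only that every point has local dimension $\log2/\log3=\dim_HK$.

So the guess passes. The argument had two inputs: find the cylinders that carry $Z_r(q)$, and put an auxiliary measure $\nu$ on them whose typical points have local dimension $\alpha$. The second input used (1), that is, $\mu(B(x,r))\approx p_{x|n}$ at every scale.

## 2. Weak separation, coinciding maps, and the conjecture

When pieces overlap, (1) fails. The following condition allows overlaps but keeps them under control.

**Definition (weak separation condition).** For $0<r<1$ let $\mathcal A_r$ be the set of nonempty words $w=w_1\cdots w_n$ with $\rho_w\le r<\rho_{w_1\cdots w_{n-1}}$. For $E\subset\mathbb R^d$ let $\mathcal S_r(E)=\{S_w:w\in\mathcal A_r,\ S_w(K)\cap E\neq\emptyset\}$, regarded as a set of maps, so that coinciding maps are counted once. The IFS satisfies the WSC if $\sup_{x\in\mathbb R^d,\,0<r<1}\#\mathcal S_r(U(x,r))<\infty$.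

**Example 2.** Let $S_a(x)=(x+a)/2$ for $a\in\{0,1,2\}$. The attractor is $[0,2]$. Here $\mathcal A_r$ consists of the words of length $n$, where $2^{-n}\le r<2^{-n+1}$, and $S_w(x)=2^{-n}(x+z_w)$ with $z_w=\sum_iw_i2^{n-i}\in\mathbb Z$. If $S_w([0,2])$ meets $U(x,r)$, then $z_w$ lies in the open interval $(2^nx-4,2^nx+2)$, which contains at most $6$ integers. So the WSC holds. There are $3^n$ words of length $n$ but at most $2^{n+1}-1$ maps. The mechanism is the carry: $S_0S_2(x)=(x+2)/4=S_1S_0(x)$. The mass of $S_1S_0([0,2])$ is therefore at least $p_1p_0+p_0p_2$, and any single word gives only a lower bound.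

The paper "Multifractal formalism for self-similar measures with weak separation condition" is the source of the following question.

**Conjecture.** For a general self-similar measure with the WSC, the multifractal formalism holds whenever $\alpha=\tau'(q)$ with $q<0$. That is, if $q<0$, $\tau$ is differentiable at $q$ and $\alpha=\tau'(q)$, then $\dim_HK(\alpha)=\tau^*(\alpha)$.

The conjecture is false, already on $\mathbb R$ for maps $x\mapsto(x+a)/N$ with integers $a$. We will exhibit measures for which $\tau^*(\alpha)>0$ and $K(\alpha)$ is empty; as $\tau^*(\alpha)>0$, it does not matter whether one sets $\dim_H\emptyset$ equal to $0$ or $-\infty$.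

## 3. Points that are thin at one scale only: a digit set that almost works

The auxiliary measure of Example 1 needs points that are thin at all small scales. For $Z_r(q)$, however, it is enough that at each scale there are some thin balls, possibly centered at different points for different scales. Let us try to separate the two.

Let $k\ge2$, $N=9k$, $\Lambda=\{0,9,18,\dots,9(k-1)\}$ and
$$D_0=\Lambda\cup(\Lambda+2)\cup(\Lambda-2N+2),\qquad S_a(x)=\frac{x+a}N .$$
Call the digits in $\Lambda$ *light*, each of weight $p_+$, and the others *heavy*, each of weight $p_*$, with $p_+<p_*$ and $kp_++2kp_*=1$. Let $K_0,\mu_0$ be the attractor and measure. Since $\min D_0=-2N+2$ and $\max D_0=N-7$, we have $-2\in K_0\subset[-2,1]$. For a word $w$ of length $n$,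
$$S_w(x)=N^{-n}(x+z_w),\qquad z_w=\sum_{i=1}^nw_iN^{n-i}\in\mathbb Z.\tag{2}$$

**All-light points are heavy.** Since $\sum_{i\ge2}2(N-1)N^{-i}=\frac2N$, every light sequence $\omega\in\Lambda^{\mathbb N}$ satisfies
$$\sum_{i\ge1}\omega_iN^{-i}=\frac{\omega_1+2}N+\sum_{i\ge2}\frac{\omega_i-2N+2}{N^i}.\tag{3}$$
On the right all digits are heavy. So a point $x$ with a light address also lies in a cylinder $S_\eta(K_0)$ with $\eta$ heavy of length $n$, for each $n$. This cylinder has diameter at most $3N^{-n}$, so $\mu_0(B(x,4N^{-n}))\ge p_*^n$.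

**Finite light words have thin balls.** We compare words. Let $\omega$ be a word of length $n$ with letters in $\Lambda\cup\{-2N+2\}$, let $w\in D_0^n$, and put $v_0=0$, $v_i=Nv_{i-1}+(w_i-\omega_i)$. By (2), $v_n=z_w-z_\omega$ and $S_w(K_0)=S_\omega(K_0+v_n)$, so $v_n$ is the position of the second cylinder as seen from the first. *Claim: for each $i$, either $v_i\in\{0,2\}$ or $|v_i|\ge7$; and $v_i=0$ only if $w_1\cdots w_i=\omega_1\cdots\omega_i$.* It holds for $i=0$; assume it for $i-1$. Each digit of $D_0$ has the form $\lambda+Ne+r$ with $\lambda\in\Lambda$ and $(e,r)\in\{(0,0),(0,2),(-2,2)\}$. Write $w_i=\lambda'+Ne+r$ and $\omega_i=\lambda''+Ne'+r'$. Then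
$$v_i=\big[N(v_{i-1}+e-e')+(\lambda'-\lambda'')\big]+(r-r').$$
The bracket is a multiple of $9$ and $|r-r'|\le2$, so a nonzero bracket gives $|v_i|\ge7$. If the bracket is $0$, then $|\lambda'-\lambda''|<N$ forces $\lambda'=\lambda''$ and $v_{i-1}=e'-e\in\{0,2,-2\}$, hence $v_{i-1}\in\{0,2\}$, and $v_i=r-r'$.

- If $v_{i-1}=0$, then $e=e'$. For $\omega_i=-2N+2$ this forces $w_i=\omega_i$ and $v_i=0$. For $\omega_i$ light, $r\in\{0,2\}$ and $v_i=r$, with $r=0$ exactly when $w_i=\omega_i$.
- If $v_{i-1}=2$, then $e=e'-2$. For $e'=-2$ there is no such $e$. So $\omega_i$ is light, $(e,r)=(-2,2)$, and $v_i=2$.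

This proves the claim. If $w\neq\omega$, then $K_0+v_n$ lies in $[0,3]$, $[5,\infty)$ or $(-\infty,-6]$, and it misses $[-3,-1]=B(-2,1)$. So for $\lambda\in\Lambda^n$ the ball $B(S_\lambda(-2),N^{-n})$ meets only the cylinder of $\lambda$, and its mass is at most $p_\lambda$. These balls are disjoint, because the $z_\lambda$ are distinct multiples of $9$. Hence $Z_{N^{-n}}(q)\ge\sum_{\lambda\in\Lambda^n}p_\lambda^q$ for $q<0$.

**Where the auxiliary measure breaks.** For very negative $q$ these light words are the natural candidates for the main part of $Z_{N^{-n}}(q)$. Following Example 1, one would put $\nu$ on $\Lambda^{\mathbb N}$ with weights proportional to $p_\lambda^q$, and hope for $\mu_0(B(x,N^{-n}))\approx p_{x|n}$ at $\nu$-typical points. By (3) this is false at *every* point of the support of $\nu$: the mass is at least $p_*^n$ up to scaling. The thin ball is centered at $S_\lambda(-2)$, whose address is $\lambda$ followed by the heavy digit $-2N+2$ forever. It is thin at level $n$ and not at later levels.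

**Why this is not yet a counterexample.** There are other points. Let $\omega$ have the letter $-2N+2$ at the positions $1,4,9,16,\dots$ and light letters elsewhere, and let $x$ be the point with address $\omega$. Let $n=j^2-1$ with $j\ge2$. Then $x=S_{\omega|n}(y)$ with $y\in S_{-2N+2}(K_0)\subset[-2,-2+\frac3N]$, so $B(y,1)\subset[-3,-1+\frac3N]$. By the claim all cylinders of other words of length $n$ miss $B(x,N^{-n})$, as $-1+\frac3N<0$. Thus $\mu_0(B(x,N^{-n}))\le p_{\omega|n}$. For all $n$ we have $\mu_0(B(x,4N^{-n}))\ge p_{\omega|n}$, and $p_{\omega|n}=p_+^{n(1+o(1))}$ because there are at most $\sqrt n$ squares up to $n$. Since $(j+1)^2/j^2\to1$, monotonicity in $r$ fills in the other scales, and the local dimension at $x$ is $\log(1/p_+)/\log N$. So the thin exponent *is* attained. In this $D_0$, a light letter that follows a heavy one need not have a heavy replacement. That is what we must repair.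

## 4. Absorbing light digits by a carry, and the two theorems

Let $g$ be a heavy digit and $\lambda$ a light one. We want $S_gS_\lambda=S_{g'}S_{g''}$ with $g',g''$ heavy. As in Example 2, use a carry:
$$gN+\lambda=(g+1)N+(\lambda-N)=(g-1)N+(\lambda+N).$$
So we make $\lambda\pm N$ heavy, and we need, for each heavy $g$, that $g+1$ or $g-1$ is heavy. The simplest choice is to put $B_0=\Lambda+\{2,\,-2N+2,\,N,\,-N\}$ and let the heavy set be $B_0\cup(B_0+1)$. The danger is that the new digits cover up the thin balls. They do not: a digit with $e=\pm1$ can return the state $v$ to a small value only from $v=\mp1$, and the states $\pm1$ are never reached from $0$, because no digit has $(e,r)=(0,1)$ and the remaining states are large. This is Lemma 3 below.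

**Construction.** Let $k\ge2$, $N=9k$, $\Lambda=\{0,9,18,\dots,9(k-1)\}$,
$$E_H=\{(0,2),(0,3),(-2,2),(-2,3),(1,0),(1,1),(-1,0),(-1,1)\},$$
$$H=\{\lambda+Ne+r:\ \lambda\in\Lambda,\ (e,r)\in E_H\},\qquad D=\Lambda\cup H .$$
Elements of $\Lambda$ have the form $\lambda+Ne+r$ with $(e,r)=(0,0)$. The representation $a=\lambda+Ne+r$ of $a\in D$ is unique: $r\in\{0,1,2,3\}$ is $a$ mod $9$ because $9\mid\lambda+Ne$, then $e=\lfloor(a-r)/N\rfloor$ because $0\le\lambda<N$, and then $\lambda$ is determined. So $\#D=9k$ and $\Lambda\cap H=\emptyset$. Let $S_a(x)=(x+a)/N$ for $a\in D$, let $(p_a)_{a\in D}$ be a positive probability vector, $p_+=\max_{\lambda\in\Lambda}p_\lambda$, $p_*=\min_{h\in H}p_h$, and assume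
$$p_+<p_*.$$
Let $K,\mu$ be the attractor and the self-similar measure, and put
$$\beta(q)=-\frac{\log\sum_{\lambda\in\Lambda}p_\lambda^q}{\log N},\qquad A'=\frac{\log(1/p_*)}{\log N},\qquad q_0=-\frac{\log9}{\log(p_*/p_+)}<0 .$$

**Theorem 1 ($d=1$).**
(a) The IFS satisfies the WSC.
(b) For every $x\in K$, $\limsup_{r\to0}\frac{\log\mu(B(x,r))}{\log r}\le A'$.
(c) $\tau(q)=\beta(q)$ for all $q\le q_0$.
(d) Hence for every $q<q_0$, with $\alpha=\tau'(q)=\beta'(q)$, we have $K(\alpha)=\emptyset$, while
$$\tau^*(\alpha)=\frac{-\sum_\lambda\pi_\lambda\log\pi_\lambda}{\log N}>0,\qquad\pi_\lambda=\frac{p_\lambda^q}{\sum_{\lambda'\in\Lambda}p_{\lambda'}^q}.$$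
So the conjecture is false.

**Example 3 (an explicit instance).** For $k=2$ we get $N=18$, $\Lambda=\{0,9\}$ and
$$H=\{2,3,11,12,-34,-33,-25,-24,18,19,27,28,-18,-17,-9,-8\}.$$
Take $p_0=p_9=\frac1{34}$ and $p_h=\frac1{17}$ for $h\in H$; indeed $\frac2{34}+\frac{16}{17}=1$. Then $p_*/p_+=2$, and $\tau(q)=\frac{q\log34-\log2}{\log18}$ for $q\le-\log9/\log2$. For $\alpha=\frac{\log34}{\log18}$ Theorem 1 gives $\tau^*(\alpha)=\frac{\log2}{\log18}>0$ but $K(\alpha)=\emptyset$. A carry in this instance: $2\cdot18+9=45=3\cdot18+(-9)$, so the word $2,9$ is replaced by the heavy word $3,-9$. A thin ball: for the light word $0$ of length $1$, it is $\frac1{18}[-3,-1]$. The cylinder of a digit $a$ lies in $\frac1{18}[a-2,a+2]$. The digits nearest to $0$ are $2,3$ on the right and $-8$ on the left, and their cylinders lie in $\frac1{18}[0,5]$ and $\frac1{18}[-10,-6]$.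

**Theorem 2 (strong form, every dimension).** For all $d\ge1$, $q_1<0$, $\eta>0$ there is a self-similar measure on $\mathbb R^d$ with the WSC such that $\tau$ is real-analytic and strictly concave on a neighborhood of $(-\infty,q_1]$, $K(\tau'(q))=\emptyset$ and $\tau^*(\tau'(q))>0$ for every $q\le q_1$, and $\tau^*(\tau'(q_1))>d-\eta$.

The value $d$ is optimal, by Fact 1(iii). So the defect can be as close as desired to the largest conceivable value; the failure occurs on a whole interval of $\alpha$'s (strict concavity makes $\tau'$ nonconstant), and for all $q\le q_1$ with $q_1<0$ arbitrarily close to $0$.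

## 5. Upper bound for the local dimensions: parts (a) and (b)

**Step 1. Size of $K$ and a lower bound for masses.** This fixes the constants. We have $\min D=-2N+2$ (from $\lambda=0$, $(e,r)=(-2,2)$) and $\max D=(N-9)+N+1=2N-8$. Hence $\min K=\frac{\min D}{N-1}=-2\in K$ and $\max K=\frac{2N-8}{N-1}\le2$, so
$$K\subset[-2,2],\qquad\operatorname{diam}K\le4 .$$
Formula (2) holds for $w\in D^n$. Iterating the self-similarity relation gives $\mu=\sum_{w\in D^n}p_w\,\mu\circ S_w^{-1}$, so $\mu(S_w(K))\ge p_w$. If $x\in S_w(K)$ with $w\in D^n$, then $S_w(K)\subset B(x,4N^{-n})$, and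
$$\mu(B(x,4N^{-n}))\ge p_w .\tag{4}$$
If $S_w=S_{w'}$ with $w'\in D^n$, then $w$ may be replaced by $w'$ in (4). This freedom to choose the best word is what we exploit.

**Step 2. The WSC, part (a).** This is a count of integers. For $0<r<1$, $\mathcal A_r=D^n$ where $N^{-n}\le r<N^{-n+1}$, and $S_w$ is determined by the integer $z_w$. If $S_w(K)\cap U(x,r)\ne\emptyset$, there is $y\in K$ with $|y+z_w-N^nx|<N^nr<N$, so $|z_w-N^nx|<N+2$. At most $2N+5$ integers satisfy this. So $\#\mathcal S_r(U(x,r))\le2N+5$.

**Step 3. Once heavy, always heavy.** This step makes the carry systematic.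

**Lemma 1.** If $h\in H$ and $v\in D^l$, $l\ge0$, there is $u\in H^{l+1}$ with $S_{hv}=S_u$.

*Proof.* First, for $g\in H$ and $\lambda\in\Lambda$ we find $g',g''\in H$ with $S_gS_\lambda=S_{g'}S_{g''}$; by (2) this means $gN+\lambda=g'N+g''$. The pairs $(0,2),(-2,2),(1,0),(-1,0)$ describe $B_0=\Lambda+\{2,-2N+2,N,-N\}$, and the other four pairs of $E_H$ describe $B_0+1$; so $H=B_0\cup(B_0+1)$.

- If $g\in B_0$, take $g'=g+1\in H$ and $g''=\lambda-N\in H$.
- If $g\in B_0+1$, take $g'=g-1\in H$ and $g''=\lambda+N\in H$.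

Now read $v$ from left to right. Suppose $S_{hv_1\cdots v_i}=S_{u_1\cdots u_{i+1}}$ with all $u_j\in H$; for $i=0$ this is $u_1=h$. If $v_{i+1}\in H$, append it. If $v_{i+1}\in\Lambda$, replace the two letters $u_{i+1}v_{i+1}$ by $g'g''$, where $g=u_{i+1}$ and $\lambda=v_{i+1}$. In both cases we obtain a heavy word of length $i+2$. $\square$

**Step 4. Every point is eventually in heavy cylinders.** Part (i) below is uniform in $x$ and is used for $\tau$; part (ii) has a constant that depends on $x$ and is used for the local dimension.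

**Lemma 2.** Let $x=\sum_{i\ge1}\omega_iN^{-i}\in K$ with $\omega\in D^{\mathbb N}$.
(i) For every $n\ge1$ there are $0\le j\le n$, $\lambda\in\Lambda^j$ and $u\in H^{n-j}$ with $x\in S_\lambda S_u(K)$. Hence $\mu(B(x,4N^{-n}))\ge p_\lambda p_*^{\,n-j}$.
(ii) There is $c(x)>0$ with $\mu(B(x,4N^{-n}))\ge c(x)p_*^{\,n}$ for all $n\ge1$.

*Proof.* (i) If $\omega_1\cdots\omega_n\in\Lambda^n$, take $j=n$, $\lambda=\omega_1\cdots\omega_n$ and $u$ empty. Otherwise let $j+1\le n$ be the first index with $\omega_{j+1}\in H$, and take $\lambda=\omega_1\cdots\omega_j$. By Lemma 1 there is $u\in H^{n-j}$ with $S_{\omega_{j+1}\cdots\omega_n}=S_u$. So $x\in S_{\omega_1\cdots\omega_n}(K)=S_\lambda S_u(K)$, and (4) applied to the word $\lambda u$ gives mass at least $p_\lambda p_u\ge p_\lambda p_*^{\,n-j}$.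

(ii) Suppose $\omega$ contains a heavy letter, the first one at position $j+1$. For all $n>j$ the proof of (i) gives the bound $p_{\omega_1\cdots\omega_j}p_*^{\,n-j}$ with this *fixed* $j$, which is $p_{\omega_1\cdots\omega_j}p_*^{-j}$ times $p_*^{\,n}$. The finitely many $n\le j$ have positive mass by (4) and are absorbed in $c(x)$. Suppose instead $\omega\in\Lambda^{\mathbb N}$. Put $\eta_1=\omega_1+2$ and $\eta_i=\omega_i-2N+2$ for $i\ge2$. These digits belong to the pairs $(0,2)$ and $(-2,2)$, so all $\eta_i\in H$, and $x=\sum\eta_iN^{-i}$ by (3). So $x\in S_{\eta_1\cdots\eta_n}(K)$, and (4) gives $\mu(B(x,4N^{-n}))\ge p_*^{\,n}$. $\square$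

**Step 5. Part (b).** We pass from the scales $4N^{-n}$ to all scales. For $4N^{-n}\le r<4N^{-n+1}$ with $n$ large, monotonicity and Lemma 2(ii) give
$$\frac{\log\mu(B(x,r))}{\log r}\le\frac{-\log c(x)+n\log(1/p_*)}{(n-1)\log N-\log4}\longrightarrow\frac{\log(1/p_*)}{\log N}=A'.$$

## 6. The thin balls and the value of $\tau(q)$: parts (c) and (d)

**Step 6. Light cylinders are exposed at one finite level.** The next lemma shows that the new heavy digits have not covered the thin balls of Section 3.

**Lemma 3.** Let $\lambda\in\Lambda^n$ and $x_\lambda=S_\lambda(-2)\in K$. For every $w\in D^n\setminus\{\lambda\}$, $S_w(K)\cap B(x_\lambda,N^{-n})=\emptyset$. Hence $\mu(B(x_\lambda,N^{-n}))\le p_\lambda$. For distinct $\lambda\in\Lambda^n$ these balls are disjoint.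

*Proof.* Put $v_0=0$ and $v_i=Nv_{i-1}+(w_i-\lambda_i)$. Then $v_n=z_w-z_\lambda$ and $S_w(K)=S_\lambda(K+v_n)$.

*Claim.* For each $i$, either $v_i\in\{0,2,3\}$ or $|v_i|\ge6$; and $v_i=0$ implies $w_1\cdots w_i=\lambda_1\cdots\lambda_i$.

The claim holds for $i=0$. Assume it for $i-1$. Write $w_i=\lambda'+Ne+r$ and $t=\lambda'-\lambda_i$. Then $t\in9\mathbb Z$, $|t|\le N-9$, and
$$v_i=\big[N(v_{i-1}+e)+t\big]+r,\qquad r\in\{0,1,2,3\}.$$
The bracket is a multiple of $9$. If it is nonzero, then $|v_i|\ge9-3=6$. If it is $0$, then $N|v_{i-1}+e|=|t|<N$, so the integer $v_{i-1}+e$ vanishes, $t=0$ and $v_i=r$. Since $e\in\{0,-2,1,-1\}$, we get $v_{i-1}=-e\in\{0,2,-1,1\}$, and the induction hypothesis leaves $v_{i-1}\in\{0,2\}$.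

- If $v_{i-1}=0$, then $e=0$. The pairs with $e=0$ are $(0,0),(0,2),(0,3)$, so $v_i=r\in\{0,2,3\}$. Here $r=0$ means $w_i=\lambda'=\lambda_i$.
- If $v_{i-1}=2$, then $e=-2$. The pairs with $e=-2$ are $(-2,2),(-2,3)$, so $v_i=r\in\{2,3\}$.

Thus $v_i=0$ forces $v_{i-1}=0$ and $w_i=\lambda_i$, and the claim follows by induction.

Let $w\neq\lambda$. Then $v_n\in\{2,3\}$ or $|v_n|\ge6$. Since $K\subset[-2,2]$, the set $K+v_n$ is contained in $[0,5]$, $[4,\infty)$ or $(-\infty,-4]$. So it misses $[-3,-1]=B(-2,1)$. Apply $S_\lambda$, which maps $B(-2,1)$ onto $B(x_\lambda,N^{-n})$: this is the first assertion. In $\mu=\sum_wp_w\,\mu\circ S_w^{-1}$ only the term $w=\lambda$ charges the ball, so its mass is at most $p_\lambda$. Finally $x_\lambda=N^{-n}(z_\lambda-2)$, and for distinct $\lambda\in\Lambda^n$ the numbers $z_\lambda$ are distinct multiples of $9$, being base-$N$ expansions with digits in $[0,N)$. So the centers are at distance at least $9N^{-n}$. $\square$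

**Step 7. The upper bound $\tau(q)\le\beta(q)$.** Let $q\le q_0$ and put
$$X=\sum_{\lambda\in\Lambda}p_\lambda^q,\qquad Y=Np_*^q .$$
The thin balls form an admissible family. By Lemma 3 and $q<0$, $Z_{N^{-n}}(q)\ge\sum_{\lambda\in\Lambda^n}p_\lambda^q=X^n$. Dividing logarithms by $\log N^{-n}<0$ gives $\tau(q)\le-\log X/\log N=\beta(q)$.

**Step 8. The lower bound $\tau(q)\ge\beta(q)$.** We must show that no family does better. The idea is to sort the balls by the light prefix that Lemma 2(i) gives: after the prefix the mass is at least heavy, and the worst count of balls is the trivial one. Let $B(x_i,r)$ be disjoint with $x_i\in K$, and let $4N^{-n}\le r<4N^{-n+1}$, $n\ge1$. Assign to each $x_i$ a pair $(j,\lambda)$, $\lambda\in\Lambda^j$, by Lemma 2(i). Since $q<0$,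
$$\mu(B(x_i,r))^q\le\mu(B(x_i,4N^{-n}))^q\le p_\lambda^q\,p_*^{q(n-j)} .$$
Centers assigned to the same $\lambda\in\Lambda^j$ lie in $S_\lambda(K)$, which has diameter at most $4N^{-j}$, and they are more than $2r\ge8N^{-n}$ apart. So there are at most $1+\frac12N^{n-j}\le2N^{n-j}$ of them. Therefore
$$Z_r(q)\le2\sum_{j=0}^nN^{n-j}p_*^{q(n-j)}\sum_{\lambda\in\Lambda^j}p_\lambda^q=2\sum_{j=0}^nX^jY^{n-j}.\tag{5}$$
Here the threshold $q_0$ enters. As $q<0$, $X\ge kp_+^q$. And $Y=9kp_*^q\le kp_+^q$, because $(p_*/p_+)^{|q|}\ge9$ for $q\le q_0$. So $Y\le X$ and $Z_r(q)\le2(n+1)X^n$. As $\log r=-n\log N+O(1)$, we get $\tau(q)\ge-\log X/\log N=\beta(q)$. This proves (c).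

**Step 9. The contradiction, part (d).** Parts (b) and (c) give incompatible exponents. Let $q<q_0$. By (c), $\tau=\beta$ near $q$, so $\tau$ is differentiable at $q$ and
$$\alpha:=\tau'(q)=\sum_\lambda\pi_\lambda\frac{\log(1/p_\lambda)}{\log N}\ \ge\ \frac{\log(1/p_+)}{\log N}\ >\ \frac{\log(1/p_*)}{\log N}=A'.$$
By (b) no point of $K$ has local dimension $\alpha$, so $K(\alpha)=\emptyset$. By Fact 1(ii), and since $\log\pi_\lambda=q\log p_\lambda-\log X$,
$$\tau^*(\alpha)=\alpha q-\beta(q)=\frac{-q\sum_\lambda\pi_\lambda\log p_\lambda+\log X}{\log N}=\frac{-\sum_\lambda\pi_\lambda\log\pi_\lambda}{\log N}>0,$$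
because $k\ge2$ and all $\pi_\lambda>0$. Hence $\dim_HK(\alpha)\ne\tau^*(\alpha)$, and Theorem 1 is proved. $\blacksquare$

## 7. Products with Lebesgue measure and the choice of weights: Theorem 2

Two things are to be gained: $q_0$ should come close to $0$, which only requires $p_*/p_+$ to be large, and $\tau^*$ should come close to $d$. In dimension one $\tau^*$ is an entropy of $k$ light digits divided by $\log(9k)$, which is near $1$ when $k$ is large and the light weights are nearly equal. The other $d-1$ dimensions come from Lebesgue measure.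

**Step 1. The product system.** Let $\mu_1,K_1$ be the measure and attractor of Theorem 1, with parameters to be chosen in Step 5; $X,Y,\beta,A',q_0$ refer to them. On $\mathbb R^d=\mathbb R\times\mathbb R^{d-1}$ take the maps
$$S_{(a,u)}(x,y)=N^{-1}\big((x,y)+(a,u)\big),\qquad a\in D,\ u\in\{0,\dots,N-1\}^{d-1},$$
with weights $p_aN^{-(d-1)}$ (no $u$ if $d=1$). The maps $y\mapsto N^{-1}(y+u)$ tile $[0,1]^{d-1}$ by cubes of side $1/N$, so $K=K_1\times[0,1]^{d-1}$ satisfies the equation of the attractor, and $\mu_1\times\mathrm{Leb}_{[0,1]^{d-1}}$ satisfies the self-similarity relation. By uniqueness these are the attractor and the measure $\mu$. The WSC holds: for $N^{-n}\le r<N^{-n+1}$ the maps in question are $z\mapsto N^{-n}(z+\zeta)$ with $\zeta\in\mathbb Z^d$, and if the image of $K$ meets $U(x,r)$, then $|\zeta-N^nx|<N+\max_{z\in K}|z|$. So $\zeta$ lies in a ball of radius depending only on $N$ and $d$, and the number of such $\zeta$ is bounded. Below, $C,c>0$ are constants that depend only on $N,d,q$ and may change from line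 to line.

**Step 2. Local dimensions.** This is the analog of part (b). Let $(x,y)\in K$ and $r\le1$. Then $B((x,y),r)\supset B(x,\frac r2)\times B(y,\frac r2)$, and $B(y,\frac r2)\cap[0,1]^{d-1}$ contains a cube of side $\frac r{2\sqrt{d-1}}\le\frac12$ with a vertex at $y$ (for $d\ge2$). So
$$\mu(B((x,y),r))\ge c\,r^{d-1}\mu_1(B(x,r/2)).\tag{6}$$
As $\log(r/2)/\log r\to1$, Theorem 1(b) shows that the upper local dimension of $\mu$ is at most $A'+d-1$ at every point of $K$.

**Step 3. The $L^q$-spectrum.** We show that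
$$\tau(q)=\beta(q)+(d-1)(q-1)\qquad\text{for }q\le q_0.\tag{7}$$

*Upper bound for $\tau$.* Use balls of radius $N^{-n}$ centered at $(x_\lambda,y)$, with $\lambda\in\Lambda^n$ and $y\in3N^{-n}\mathbb Z^{d-1}\cap[0,1]^{d-1}$. There are at least $cN^{n(d-1)}$ grid points $y$. The balls are disjoint: for different $\lambda$ their projections to the first coordinate are disjoint by Lemma 3, and for the same $\lambda$ and different $y$ the centers are at distance at least $3N^{-n}$. Each ball lies in $B(x_\lambda,N^{-n})\times B(y,N^{-n})$, so its mass is at most $Cp_\lambda N^{-n(d-1)}$ by Lemma 3. As $q<0$,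
$$Z_{N^{-n}}(q)\ge cN^{n(d-1)}\sum_{\lambda\in\Lambda^n}p_\lambda^qN^{-nq(d-1)}=cN^{n(d-1)(1-q)}X^n .$$
Dividing logarithms by $-n\log N$ and letting $n\to\infty$ gives $\tau(q)\le\beta(q)+(d-1)(q-1)$.

*Lower bound for $\tau$.* Let $B((x_i,y_i),r)$ be disjoint with centers in $K$, $r<1$ and $8N^{-n}\le r<8N^{-n+1}$. Assign to $x_i$ a pair $(j,\lambda)$ by Lemma 2(i). Since $r/2\ge4N^{-n}$, (6) and Lemma 2(i) give $\mu(B((x_i,y_i),r))\ge cN^{-n(d-1)}p_\lambda p_*^{\,n-j}$, and
$$\mu(B((x_i,y_i),r))^q\le CN^{-nq(d-1)}p_\lambda^qp_*^{q(n-j)} .$$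
Now count. The balls assigned to a given $\lambda\in\Lambda^j$ are disjoint and lie in the $r$-neighborhood of $S_\lambda(K_1)\times[0,1]^{d-1}$. That neighborhood is contained in a set of volume at most $(4N^{-j}+2r)(1+2r)^{d-1}\le CN^{-j}$, since $r<1$ and $r<8N\cdot N^{-n}\le8N\cdot N^{-j}$. Each ball has volume at least $cN^{-nd}$. So there are at most $CN^{nd-j}=CN^{n(d-1)}N^{n-j}$ of them. Summing over $j$ and $\lambda$, and using $Y\le X$ as in Step 8 of Section 6,
$$Z_r(q)\le CN^{n(d-1)(1-q)}\sum_{j=0}^nX^jY^{n-j}\le CN^{n(d-1)(1-q)}(n+1)X^n .$$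
As $\log r=-n\log N+O(1)$, this gives $\tau(q)\ge\beta(q)+(d-1)(q-1)$, and (7) is proved.

**Step 4. Emptiness and the Legendre transform.** Let $q<q_0$ and $\alpha=\tau'(q)=\beta'(q)+d-1$. By Step 9 of Section 6, $\beta'(q)>A'$, so $\alpha>A'+d-1$ and $K(\alpha)=\emptyset$ by Step 2. By Fact 1(ii) and (7),
$$\tau^*(\alpha)=\alpha q-\tau(q)=(d-1)+\big(\beta'(q)q-\beta(q)\big)=(d-1)+\frac{-\sum_\lambda\pi_\lambda\log\pi_\lambda}{\log N}>0.\tag{8}$$

**Step 5. Choice of parameters.** It remains to place $q_0$ to the right of $q_1$ and to make (8) large at $q_1$. Given $q_1<0$ and $\eta>0$, choose in this order: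

- $k\ge2$ with $\frac{\log k}{\log(9k)}>1-\frac\eta2$;
- $M>1$ with $\log M>\log9/|q_1|$;
- $\varepsilon>0$ so small that $\frac{1-k\varepsilon}{8k}\ge M\varepsilon$;
- for $\delta>0$, light weights $p_\lambda\in[\varepsilon e^{-\delta},\varepsilon]$, $\lambda\in\Lambda$, not all equal; and the same weight $p_*=\frac{1-\sum_{\lambda\in\Lambda}p_\lambda}{8k}$ for all $8k$ elements of $H$.

Then $p_*\ge\frac{1-k\varepsilon}{8k}\ge M\varepsilon\ge Mp_+$. So $p_+<p_*$, and $q_0=-\log9/\log(p_*/p_+)\ge-\log9/\log M>q_1$. On the neighborhood $(-\infty,q_0)$ of $(-\infty,q_1]$ the function $\tau=\beta+(d-1)(q-1)$ is real-analytic, since $X$ is a positive sum of exponentials in $q$. It is strictly concave there, because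
$$\beta''(q)=-\frac{\mathrm{Var}_\pi(\log p_\lambda)}{\log N}<0,$$
the $p_\lambda$ being not all equal. By Step 4, $K(\tau'(q))=\emptyset$ and $\tau^*(\tau'(q))>0$ for every $q\le q_1$.

Finally let $\delta\to0$ with $k,\varepsilon,q_1$ fixed. At $q=q_1$ the numbers $p_\lambda^{q_1}$ differ from each other by factors of at most $e^{\delta|q_1|}$, so $\pi$ tends to the uniform vector on $k$ points, and
$$\frac{-\sum_\lambda\pi_\lambda\log\pi_\lambda}{\log N}\longrightarrow\frac{\log k}{\log(9k)}>1-\frac\eta2 .$$
By (8), $\tau^*(\tau'(q_1))>d-\eta$ for $\delta$ small. This proves Theorem 2, and the conjecture is disproved in every dimension $d\ge1$. $\blacksquare$
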